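# A triple root that survives in every larger graph: separating $\lfloor M_+\rfloor$ from $\nu$

## 1. Nine vectors in $\mathbb R^3$ whose last inner product is $-\xi^3$

Take a real number $\xi$ and write down nine vectors in $\mathbb R^3$:
$$a=(1,0,0),\quad b=(0,1,0),\quad c=(0,0,1),\quad g=(0,1,-1),\quad h=(1,\xi,\xi),$$
$$p=(-\xi,1,0),\quad q=(-\xi,0,1),\quad t=(1,0,\xi),\quad w=(-\xi,-\xi^2,1).$$

Thirteen pairs among them are orthogonal for every $\xi$. The pairs $ab,\ ac,\ bc,\ ga,\ pc,\ qb,\ tb$ are orthogonal by inspection, and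
$$h\cdot g=\xi-\xi,\quad h\cdot p=-\xi+\xi,\quad h\cdot q=-\xi+\xi,\quad t\cdot q=-\xi+\xi,\quad w\cdot p=\xi^2-\xi^2,\quad w\cdot t=-\xi+\xi .$$
Seven pairs are never orthogonal: $g\cdot b=1$, $g\cdot c=-1$, and $h\cdot a=p\cdot b=q\cdot c=t\cdot a=w\cdot c=1$. One more pair is the interesting one:
$$h\cdot w=-\xi-\xi^3+\xi=-\xi^3. \tag{1}$$

Read the list from left to right as a computation carried out by orthogonality. The vector $h$ carries two numbers, its second and third coordinates, and $h\perp g$ ties them together. The vectors $p$ and $q$ read these two numbers off $h$, the vector $t$ copies one of them from $q$, and $w$ multiplies. If we now demand $h\perp w$ as a fourteenth orthogonality, the equation is $\xi^3=0$.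

This equation has two features. Its only real root is $\xi=0$, and that root is degenerate: the derivative of $\xi^3$ vanishes there. But the root is topologically stable: $-\xi^3$ changes sign at $0$, so every continuous function uniformly close to $-\xi^3$ on $[-\rho,\rho]$ still has a root there. The whole talk exploits the tension between "degenerate" and "stable". The Gram matrix of the nine vectors at $\xi=0$ is a $9\times 9$ positive semidefinite matrix of rank $3$, hence of nullity $6$. We shall build from it a graph with $24$ vertices for which degeneracy pushes one graph parameter down to $5$, while stability holds another one up at $6$.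

## 2. $M_+$, the Strong Arnold Property, $\nu$, and minor monotone floors

All graphs are finite and simple. For a graph $G$ on $\{1,\dots,n\}$ let $\mathcal S(G)$ be the set of real symmetric $n\times n$ matrices $A=[a_{ij}]$ such that, for $i\ne j$, $a_{ij}\neq0$ if and only if $ij$ is an edge. The diagonal is unrestricted. We write $A\succeq0$ for positive semidefinite (PSD) and $A\succ0$ for positive definite.

**Definition (maximum PSD nullity).** $M_+(G)=\max\{\operatorname{null}(A):A\in\mathcal S(G),\ A\succeq0\}$.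

**Definition (SAP).** A real symmetric matrix $A$ has the Strong Arnold Property if the zero matrix is the only real symmetric $X$ with $AX=0$, $A\circ X=0$ and $I\circ X=0$, where $\circ$ is the entrywise product.

For $A\in\mathcal S(G)$, call a nonzero symmetric $X$ with $AX=0$ that vanishes on the diagonal and on the edges of $G$ an *obstruction*. Then $A$ has the SAP exactly when it has no obstruction. An obstruction can be nonzero only on non-edges of $G$.

**Definition ($\nu$).** $\nu(G)=\max\{\operatorname{null}(A):A\in\mathcal S(G),\ A\succeq0,\ A\text{ has the SAP}\}$.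

**Definition (minor, floor).** A minor of $G$ is a graph obtained from a subgraph of $G$ by contracting edges and deleting the loops and multiple edges that arise. For a graph parameter $p$, the minor monotone floor is $\lfloor p\rfloor(G)=\min\{p(H):G\text{ is a minor of }H\}$.

Since $G$ is a minor of itself, $\lfloor M_+\rfloor(G)\le M_+(G)$. It is known, and we shall use, that $\nu$ is minor monotone: $\nu(G)\le\nu(H)$ whenever $G$ is a minor of $H$. Also $\nu(H)\le M_+(H)$, a maximum over fewer matrices. So $\nu(G)\le\nu(H)\le M_+(H)$ for every $H$ having $G$ as a minor, and therefore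
$$\nu(G)\le\lfloor M_+\rfloor(G)\qquad\text{for every graph } G. \tag{2}$$

The paper "Parameters Related to Tree-Width, Zero Forcing, and Maximum Nullity of a Graph" (doi:10.1002/jgt.21637) is the source of the following question: *is there a graph $G$ with $\lfloor M_+\rfloor(G)>\nu(G)$?* In plain words: a PSD nullity that persists in every graph containing $G$ as a minor is certainly guaranteed by the SAP; can it persist for some other reason? The answer is yes.

**Theorem 1.** There is an explicit graph $G_1$ on $24$ vertices with $\nu(G_1)=5<6=\lfloor M_+\rfloor(G_1)=M_+(G_1)$.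

**Theorem 2.** For all $d\ge1$ and $s\ge0$ there is a graph $G_{d,s}$ (with $G_{d,0}=G_d$) such that
$$\lfloor M_+\rfloor(G_{d,s})=M_+(G_{d,s})=6d+s,\qquad 5d+s\le\nu(G_{d,s})\le 6d+s-\lceil d/7\rceil .$$
Consequently, for every $k\ge6$ there is a graph with $\lfloor M_+\rfloor=k$ and $\nu=k-1$; the difference $\lfloor M_+\rfloor-\nu$ is unbounded; and $\nu(G_d)\le\frac{41}{42}\lfloor M_+\rfloor(G_d)$ for all $d$, where $\lfloor M_+\rfloor(G_d)=6d\to\infty$.

Three facts from linear algebra are used throughout.

*Schur complements.* If $\Delta\succ0$, then the symmetric matrix $A=\begin{pmatrix}C&F\\F^{\mathsf T}&\Delta\end{pmatrix}$ satisfies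
$$\begin{pmatrix}I&-F\Delta^{-1}\\0&I\end{pmatrix}A\begin{pmatrix}I&0\\-\Delta^{-1}F^{\mathsf T}&I\end{pmatrix}=\begin{pmatrix}C-F\Delta^{-1}F^{\mathsf T}&0\\0&\Delta\end{pmatrix}. \tag{3}$$
Hence $A\succeq0$ if and only if the Schur complement $C-F\Delta^{-1}F^{\mathsf T}$ is PSD, and the two have the same nullity.

*Extending kernel vectors.* If $A\succeq0$ and $A[Y]x=0$ for a principal submatrix $A[Y]$, then
$$A(x\oplus0)=0, \tag{4}$$
because the quadratic form of $A$ vanishes at $x\oplus 0$, and a PSD form vanishes only on the kernel.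

*Gram matrices.* A symmetric matrix $B$ indexed by $V$ is PSD of rank at most $r$ if and only if $B=UU^{\mathsf T}$ with $U\in\mathbb R^{V\times r}$, that is, $B_{ij}=u_i\cdot u_j$ for the rows $u_i$ of $U$. For symmetric $X$,
$$BX=0\iff XU=0. \tag{5}$$
Indeed, $XU=0$ gives $U^{\mathsf T}X=0$, so $BX=0$. Conversely, $BX=0$ gives $(XU)(XU)^{\mathsf T}=XBX=0$, so $XU=0$.

## 3. Complete graphs, a 4-cycle, forests, and two isolated vertices

**Complete graphs.** For $n\ge2$ the all-ones matrix lies in $\mathcal S(K_n)$, is PSD, and has nullity $n-1$. It has the SAP trivially, since $K_n$ has no non-edges. As no matrix in $\mathcal S(K_n)$ is zero, $\nu(K_n)=M_+(K_n)=n-1$. Also $\nu(K_1)=1$, using the $1\times1$ zero matrix.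

**The 4-cycle.** Let $C_4$ have edges $12,23,34,41$. Take $u_1=(1,0)$, $u_3=(0,1)$, $u_2=(1,1)$, $u_4=(1,-1)$. The non-edges $13$, $24$ are orthogonal pairs, and the edges have inner products $\pm1$, so the Gram matrix is a PSD matrix in $\mathcal S(C_4)$ of nullity $2$. If $X$ is supported on $\{13,24\}$ and $XU=0$, then row $1$ says $X_{13}u_3=0$ and row $2$ says $X_{24}u_4=0$, so $X=0$. By (5) the SAP holds and $\nu(C_4)\ge2$. Conversely, in any Gram representation $u_1,u_3$ are nonzero (each lies on an edge) and orthogonal, so the rank is at least $2$. Thus $\nu(C_4)=\lfloor M_+\rfloor(C_4)=M_+(C_4)=2$. The rank bound from nonzero orthogonal vectors will come back.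

**Forests.** For a tree $T$ we have $M_+(T)=1$. The Laplacian gives $\ge1$. For $\le 1$ we show by induction on the number of vertices: if $A\in\mathcal S(T)$ is PSD, $Ax=0$ and $x_v=0$ for some vertex $v$, then $x=0$. For one vertex this is clear. Otherwise let $T_1,\dots,T_m$ be the components of $T-v$, and let $y_i$ be the neighbor of $v$ in $T_i$. Since $x_v=0$, the restriction $x_i$ of $x$ to $T_i$ satisfies $A[T_i]x_i=0$. By (4), $x_i\oplus0\in\ker A$. Its row at $v$ reads $a_{vy_i}(x_i)_{y_i}=0$, so $(x_i)_{y_i}=0$, and induction in $T_i$ with the vertex $y_i$ gives $x_i=0$. Now two independent kernel vectors would have a nonzero combination vanishing at $v$, so the nullity is at most $1$.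

A nonempty forest is a subgraph of a tree, so its $\lfloor M_+\rfloor$ is at most $1$, and its $\nu$ is at least $\nu(K_1)=1$. By (2) both equal $1$. A graph with a cycle has $K_3$ as a minor, so $\nu\ge\nu(K_3)=2$. Hence $\nu=1$ and $\lfloor M_+\rfloor=1$ describe the same graphs, and there is no gap at this level.

**Two isolated vertices.** Here $M_+(2K_1)=2$, by the zero matrix. But that matrix has the obstruction $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and $\nu(2K_1)=1$ because $2K_1$ is a forest. So $\nu<M_+$ happens easily. It says nothing about our question: $2K_1$ is a minor of $K_2$, and $M_+(K_2)=1$. The nullity $2$ is destroyed as soon as the off-diagonal entry is forced to be nonzero.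

## 4. The SAP as transversality, and the equation it leaves unsolved

To bound $\lfloor M_+\rfloor(G)$ from below we must treat *every* $H$ having $G$ as a minor. The sensible approach is perturbation. Take a good PSD matrix $A=UU^{\mathsf T}\in\mathcal S(G)$ of rank $r$. Pass to $H$ by giving the extra edges of $H$ tiny weights and the contracted edges huge weights. This disturbs the equations $u_i\cdot u_j=0$ on the non-edges of $G$ by small amounts, and we then repair $U$ by the implicit function theorem.

When does the repair work? We need the derivative at $U$ of $U\mapsto(u_i\cdot u_j)_{ij\text{ non-edge}}$ to be onto. It is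
$$\dot U\longmapsto(\dot u_i\cdot u_j+u_i\cdot\dot u_j)_{ij\text{ non-edge}} .$$
A covector $(x_{ij})$ kills the image if and only if $\sum_i\dot u_i\cdot\sum_jX_{ij}u_j=0$ for all $\dot U$, where $X$ is the symmetric matrix with entries $x_{ij}$ on the non-edges and $0$ elsewhere. That means $XU=0$, and by (5) it means $AX=0$. So the derivative is onto *if and only if $A$ has the SAP*.

This is exactly where the approach stops. If the derivative is onto, then $A$ has the SAP and already $\nu(G)\ge\operatorname{null}A$, so no gap is detected. If it is not onto, some equation cannot be repaired to first order, and $2K_1$ shows that it may not be repairable at all.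

Now return to Section 1 at $\xi=0$. There $a=h=t=(1,0,0)$, $b=p=(0,1,0)$, $c=q=w=(0,0,1)$. Because $h=t$ and $q=w$, the matrix $X$ with $X_{hw}=X_{tq}=1$, $X_{hq}=X_{tw}=-1$ (and symmetrically, $0$ elsewhere) satisfies $XU=0$: its nontrivial rows give $w-q$, $q-w$, $t-h$, $h-t$. It is supported on the fourteen orthogonal pairs, so the derivative is not onto. Yet the equations can still be solved after a perturbation of the last one. If the thirteen orthogonalities are kept and $h\cdot w=\delta$ is required instead of $0$, then $\xi=-\delta^{1/3}$ works by (1). The solution exists for both signs of $\delta$, although it does not depend differentiably on $\delta$.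

So the plan is as follows. Solve all orthogonality equations but one by the implicit function theorem, keep $\xi$ as a free parameter, and solve the last equation by a sign change. In higher dimension the sign change becomes Borsuk's theorem. The oddness of $\xi^3$ is essential here: if the last equation were $\xi^2=0$, the perturbation $\xi^2+\varepsilon=0$ with $\varepsilon>0$ would have no root.

## 5. Patterns, and triangles that make an entry free

There is one obstacle before this gives a graph. The product $h\cdot b=\xi$ is zero at $\xi=0$ and nonzero nearby, so $hb$ can be declared neither an edge nor a non-edge. We need pairs on which *no* condition is imposed.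

**Definition (pattern).** A pattern $\mathcal P=(V;Z,S,Q)$ is a finite set $V$ with a partition of its $2$-subsets into $Z,S,Q$. A symmetric matrix $B$ indexed by $V$ fits $\mathcal P$ if $B_{ij}=0$ for $ij\in Z$ and $B_{ij}\ne0$ for $ij\in S$. There is no condition on $Q$ or on the diagonal.

**Definition (graph of a pattern).** $G(\mathcal P)$ has vertex set $V\cup\{z_\ell:\ell\in Q\}$. Its edges are the pairs in $S\cup Q$, together with $z_\ell i$ and $z_\ell j$ for each $\ell=\{i,j\}\in Q$.

Every free pair $ij$ thus becomes a triangle $i,j,z_\ell$. A symmetric $X$ is *supported on* a set $Y$ of $2$-subsets if $X_{ij}=0$ unless $\{i,j\}\in Y$; in particular its diagonal is zero.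

For a symmetric matrix $T$ on $V$ define $M(T)$ on $V\cup\{z_\ell\}$ by
$$M(T)[V]=T+4\sum_{\ell=ij\in Q}(e_i+e_j)(e_i+e_j)^{\mathsf T},\qquad M(T)_{z_\ell i}=M(T)_{z_\ell j}=2\ (\ell=ij),\qquad M(T)_{z_\ell z_\ell}=1,$$
and all other entries $0$. The $z$-block is the identity, and its Schur complement is $T$, because the columns of the off-diagonal block are $2(e_i+e_j)$. On $V$ the off-diagonal entries of $M(T)$ are $T_{ij}$ for $ij\in Z\cup S$ and $T_{ij}+4$ for $ij\in Q$. So if $T$ fits $\mathcal P$ and $T_{ij}\ne-4$ on $Q$, then $M(T)\in\mathcal S(G(\mathcal P))$.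

*Example.* Let $V=\{1,2\}$ and $Q=\{12\}$. Then $G(\mathcal P)=K_3$. The zero matrix $T=0$ fits, and $M(0)=vv^{\mathsf T}$ with $v=(2,2,1)$, a PSD matrix in $\mathcal S(K_3)$ of nullity $2=\operatorname{null}T$. All entries of $M(0)$ are nonzero, although $T_{12}=0$.

The next lemma says that the triangles do nothing else: PSD matrices of $G(\mathcal P)$ and PSD matrices fitting $\mathcal P$ have the same nullities and the same obstructions.

**Lemma 1.** Let $G=G(\mathcal P)$ and let $A=\begin{pmatrix}C&F\\F^{\mathsf T}&\Delta\end{pmatrix}\in\mathcal S(G)$ be PSD, with blocks $V$ and $\{z_\ell\}$. Then $\Delta$ is diagonal and positive. Put $B=C-F\Delta^{-1}F^{\mathsf T}$ and $J=\begin{pmatrix}I\\-\Delta^{-1}F^{\mathsf T}\end{pmatrix}$.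

(a) $B\succeq0$, $B$ fits $\mathcal P$, and $\operatorname{null}B=\operatorname{null}A$.

(b) If $X\ne0$ is supported on $Z$ and $BX=0$, then $A$ does not have the SAP.

(c) If $X_G$ is an obstruction for $A$, then $X_G=JXJ^{\mathsf T}$ where $X=X_G[V]$ is supported on $Z$ and $BX=0$.

**Proof.** The $z_\ell$ are pairwise nonadjacent, so $\Delta$ is diagonal. A zero diagonal entry of a PSD matrix forces a zero row, but each $z_\ell$ has neighbors. So $\Delta\succ0$.

(a) The column of $F$ at $\ell$ is supported on the two elements of $\ell$. Hence for $i\ne j$ the entry $(F\Delta^{-1}F^{\mathsf T})_{ij}=\sum_\ell F_{i\ell}F_{j\ell}/\Delta_\ell$ is zero unless $\{i,j\}\in Q$. So $B_{ij}=C_{ij}$ on $Z\cup S$. There $C_{ij}=0$ on $Z$ (non-edges) and $C_{ij}\neq0$ on $S$ (edges), so $B$ fits $\mathcal P$. The rest is (3).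

(b) We have $AJ=\begin{pmatrix}B\\0\end{pmatrix}$, since the lower block is $F^{\mathsf T}-\Delta\Delta^{-1}F^{\mathsf T}$. Put $X_G=JXJ^{\mathsf T}$. Then $AX_G=\begin{pmatrix}BX\\0\end{pmatrix}J^{\mathsf T}=0$, and $X_G[V]=X\ne0$. We check that $X_G$ vanishes on the diagonal and on the edges. Inside $V$ this holds because $X$ vanishes on the diagonal and on $S\cup Q$. For $\ell=ij\in Q$ and $v\in\{i,j\}$, the entry at $(z_\ell,v)$ is
$$-\Delta_\ell^{-1}(F_{i\ell}X_{iv}+F_{j\ell}X_{jv})=0,$$
since $X_{ii}=X_{jj}=X_{ij}=0$. The entry at $(z_\ell,z_\ell)$ is $-\Delta_\ell^{-1}$ times the sum over $v\in\{i,j\}$ of $F_{v\ell}$ times the entry at $(z_\ell,v)$, so it is zero too. There are no other edges. So $X_G$ is an obstruction.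

(c) The lower block of $AX_G=0$ says that the $z$-rows of $X_G$ are $-\Delta^{-1}F^{\mathsf T}$ times its $V$-rows, i.e. $X_G=J\,(X_G)_{V,\cdot}$. Transposing, $X_G=(X_G)_{\cdot,V}J^{\mathsf T}$, and the $V$-rows of this give $(X_G)_{V,\cdot}=XJ^{\mathsf T}$. Hence $X_G=JXJ^{\mathsf T}$. Then $0=AX_G=\begin{pmatrix}BXJ^{\mathsf T}\\0\end{pmatrix}$. The $V$-columns of $J^{\mathsf T}$ form the identity, so $BX=0$. Finally $X$ vanishes on the diagonal and on the edges $S\cup Q$, so it is supported on $Z$. $\square$

## 6. An odd equation persists in every graph with $G(\mathcal P)$ as a minor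

Now we carry out the plan of Section 4. The zero pairs are split: $Z'$ will be handled by the implicit function theorem, $Z''$ by a degree argument.

**Lemma 2.** Let $\mathcal P=(V;Z,S,Q)$ be a pattern, $Z=Z'\sqcup Z''$, $m=|Z''|\ge1$, $r\ge1$. Let $\xi\mapsto U(\xi)\in\mathbb R^{V\times r}$, with rows $u_v(\xi)$, be $C^1$ near $0\in\mathbb R^m=\mathbb R^{Z''}$, such that

* (H1) $u_i(0)\cdot u_j(0)\ne0$ for $ij\in S$, and $u_i(0)\cdot u_j(0)\ne-4$ for $ij\in Q$;
* (H2) $u_i(\xi)\cdot u_j(\xi)=0$ for $ij\in Z'$ and all $\xi$ near $0$;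
* (H3) if $X$ is symmetric and supported on $Z'$ and $XU(0)=0$, then $X=0$;
* (H4) $\Phi(\xi):=(u_i(\xi)\cdot u_j(\xi))_{ij\in Z''}$ is odd, and for $\xi$ near $0$ it vanishes only at $\xi=0$.

Then $M_+(H)\ge|V|-r$ for every graph $H$ having $G(\mathcal P)$ as a minor.

For the nine vectors, $Z''=\{hw\}$, $m=1$, $\Phi(\xi)=-\xi^3$ and $|V|-r=6$.

**Proof.** Let $G=G(\mathcal P)$ and let $H$ have $G$ as a minor.

**Step 1: partition $H$ into connected blocks.** The purpose is a clean description of the minor. There are disjoint nonempty sets $V_i\subseteq V(H)$, $i\in V(G)$, inducing connected subgraphs, with at least one edge of $H$ between $V_i$ and $V_j$ whenever $ij\in E(G)$. Components of $H$ meeting no $V_i$ may be dropped: given a PSD matrix for the rest, take its direct sum with the Laplacians of the dropped components; this is PSD, lies in $\mathcal S(H)$, and has at least the same nullity. In the remaining components, as long as some vertex is unassigned, some unassigned vertex is adjacent to an assigned one, and we put it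 into the corresponding $V_i$, which stays connected. So we may assume $V(H)=\bigsqcup_iV_i$ with each $H[V_i]$ connected. Let $n_{ij}$ be the number of edges of $H$ between $V_i$ and $V_j$.

**Step 2: matrices in $\mathcal S(H)$ modeled on $M(T)$.** We put huge weights inside blocks and tiny weights on edges that $G$ does not have. Let $\mathcal W$ be the space of symmetric matrices on $V$ with zero $Z$-entries, and $T_0=U(0)U(0)^{\mathsf T}$. By (H2), and because $\Phi(0)=0$ by oddness, $T_0\in\mathcal W$. Let $L$ be the Laplacian of the graph formed by all edges of $H$ inside blocks. Since the blocks are connected, $\ker L$ is spanned by the indicator vectors of the $V_i$. For $T\in\mathcal W$ near $T_0$, with $M=M(T)$, and for real $\varepsilon$, let $N=N(M,\varepsilon)$ be the symmetric matrix on $V(H)$ with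

* $N_{xx}=M_{ii}/|V_i|$ for $x\in V_i$;
* for an edge $xy$ of $H$ with $x\in V_i$, $y\in V_j$, $i\ne j$: $N_{xy}=M_{ij}/n_{ij}$ if $ij\in E(G)$, and $N_{xy}=\varepsilon$ if $ij\notin E(G)$;
* all other entries $0$.

For $\varepsilon>0$ put $K=\varepsilon^{-1}L+N$. On edges inside blocks $K$ has the entry $-\varepsilon^{-1}\ne0$. On edges between blocks its entry is $\varepsilon$ or $M_{ij}/n_{ij}$. For $T$ near $T_0$ we have $M_{ij}\neq0$ on every edge of $G$: on $S$ and $Q$ by (H1), since there $M_{ij}$ is $T_{ij}$ or $T_{ij}+4$, and on edges at $z_\ell$ because the entry is $2$. On non-edges of $H$ the entry is $0$. So $K\in\mathcal S(H)$.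

**Step 3: collapse $K$ to a matrix on $V$.** We show that $K$ is equivalent, for PSD-ness and nullity, to a small perturbation of $T$. Let $R$ be the $V(H)\times V(G)$ matrix whose columns are the indicator vectors of the $V_i$, and let the columns of $Y$ be an orthonormal basis of $\operatorname{col}(R)^\perp$. Then $LR=0$, the matrix $\Lambda:=Y^{\mathsf T}LY$ is positive definite, and $[R\ Y]$ is invertible. Summing entries of $N$ over blocks,
$$R^{\mathsf T}NR=M+\varepsilon E,$$
where $E_{ij}=n_{ij}$ for distinct nonadjacent $i,j$ in $G$, and $E_{ij}=0$ otherwise. (Here we use that $M_{ij}=0$ for distinct nonadjacent $i,j$, which holds because $T\in\mathcal W$.) Hence $[R\ Y]^{\mathsf T}K[R\ Y]$ equals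
$$\begin{pmatrix}M+\varepsilon E&R^{\mathsf T}NY\\Y^{\mathsf T}NR&\varepsilon^{-1}(\Lambda+\varepsilon Y^{\mathsf T}NY)\end{pmatrix}.$$
For $(T,\varepsilon)$ near $(T_0,0)$ the matrix $\Lambda+\varepsilon Y^{\mathsf T}NY$ is positive definite. So for small $\varepsilon>0$ the lower right block is positive definite, and its Schur complement is
$$C(M,\varepsilon)=M+\varepsilon E-\varepsilon R^{\mathsf T}NY(\Lambda+\varepsilon Y^{\mathsf T}NY)^{-1}Y^{\mathsf T}NR .$$
(If $Y$ is empty, omit the last term.) The right-hand side makes sense and is smooth for all $(T,\varepsilon)$ near $(T_0,0)$, including $\varepsilon\le 0$, and $C(M,0)=M$. The factor $\varepsilon^{-1}$ in front of $L$ was chosen for this.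

The $z$-block of $C(M(T),0)=M(T)$ is the identity, so for $(T,\varepsilon)$ near $(T_0,0)$ the $z$-block of $C(M(T),\varepsilon)$ is positive definite. Its Schur complement $\mathcal C(T,\varepsilon)$, a symmetric matrix on $V$, is smooth in $(T,\varepsilon)$, and
$$\mathcal C(T,0)=T. \tag{6}$$
Applying (3) twice: for $T\in\mathcal W$ near $T_0$ and small $\varepsilon>0$, if $\mathcal C(T,\varepsilon)\succeq0$ then $K\succeq0$ and $\operatorname{null}K=\operatorname{null}\mathcal C(T,\varepsilon)$. It therefore suffices to find, for some small $\varepsilon>0$, a $T\in\mathcal W$ near $T_0$ and a $U_*\in\mathbb R^{V\times r}$ with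
$$\mathcal C(T,\varepsilon)=U_*U_*^{\mathsf T}. \tag{7}$$

**Step 4: solve all of (7) except the $Z''$-entries.** The entries of (7) split according to (symmetric matrices) $=\mathcal W\oplus\mathbb R^{Z'}\oplus\mathbb R^{Z''}$. By the computation of Section 4, with $Z'$ in place of the non-edges, a covector annihilates the image of the derivative of $U\mapsto(u_i\cdot u_j)_{ij\in Z'}$ at $U(0)$ if and only if the corresponding $X$, supported on $Z'$, satisfies $XU(0)=0$. By (H3) only the zero covector does, so this derivative is surjective. Choose a linear subspace $\mathcal Y\subset\mathbb R^{V\times r}$ that it maps bijectively onto $\mathbb R^{Z'}$. Let $\mathrm{pr}$ be the projection that forgets the $Z''$-entries, and consider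
$$\mathcal E(T,y,\xi,\varepsilon)=\mathrm{pr}\big[\mathcal C(T,\varepsilon)-(U(\xi)+y)(U(\xi)+y)^{\mathsf T}\big]=0,\qquad T\in\mathcal W,\ y\in\mathcal Y. \tag{8}$$
It holds at $(T_0,0,0,0)$, and $\mathcal E$ is $C^1$. By (6), the derivative there in the direction $(\dot T,\dot y)$ has $\mathcal W$-part equal to $\dot T$ plus a term in $\dot y$, and $Z'$-part equal to $0$ (since $\dot T\in\mathcal W$) minus the bijection $\mathcal Y\to\mathbb R^{Z'}$ applied to $\dot y$. It is block triangular with invertible diagonal blocks, hence invertible. The implicit function theorem gives, locally, a unique solution $T=T(\xi,\varepsilon)$, $y=y(\xi,\varepsilon)$, and it is $C^1$.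

For $\varepsilon=0$ we know it. Take $y=0$ and $T$ the $\mathcal W$-part of $U(\xi)U(\xi)^{\mathsf T}$. By (6) the $\mathcal W$-part of (8) is zero, and the $Z'$-part is zero by (H2). By uniqueness this is the solution for $\varepsilon=0$.

**Step 5: solve the $Z''$-entries by oddness.** Let $\varphi(\xi,\varepsilon)\in\mathbb R^{Z''}$ be the $Z''$-part of $\mathcal C(T,\varepsilon)-(U(\xi)+y)(U(\xi)+y)^{\mathsf T}$ along the solution. For $\varepsilon=0$ we have $y=0$ and $\mathcal C(T,0)=T\in\mathcal W$, so
$$\varphi(\xi,0)=-\Phi(\xi).$$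
Choose $\rho>0$ and $\varepsilon_1>0$ so small that everything above is valid for $|\xi|\le\rho$, $0\le\varepsilon\le\varepsilon_1$, and that $\Phi$ is odd with no zero other than $0$ on $|\xi|\le\rho$. Let $\mu>0$ be the minimum of $|\Phi|$ on the sphere $|\xi|=\rho$. By uniform continuity there is $\varepsilon_2\in(0,\varepsilon_1]$ with $|\varphi(\xi,\varepsilon)-\varphi(\xi,0)|<\mu$ for $|\xi|=\rho$ and $0\le\varepsilon\le\varepsilon_2$. So $\varphi(\cdot,\varepsilon)$ has no zero on the sphere for these $\varepsilon$.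

If $m=1$, then $\varphi(\rho,0)$ and $\varphi(-\rho,0)$ have opposite signs, hence so do $\varphi(\rho,\varepsilon)$ and $\varphi(-\rho,\varepsilon)$, and the intermediate value theorem gives a zero $\xi_\varepsilon$ of $\varphi(\cdot,\varepsilon)$. For general $m$ recall the Brouwer degree: a continuous map from the closed ball to $\mathbb R^m$ without zeros on the sphere has an integer degree at $0$; the degree is unchanged under homotopies without zeros on the sphere; and if it is nonzero, the map has a zero in the ball. Borsuk's theorem says that an odd map on the ball that is nonvanishing on the sphere has odd degree (see e.g. K. Deimling, *Nonlinear Functional Analysis*, Ch. 1). So $\varphi(\cdot,0)=-\Phi$ has odd degree, and by the homotopy $\tau\mapsto\varphi(\cdot,\tau\varepsilon)$, $0\le\tau\le1$, so does $\varphi(\cdot,\varepsilon)$. Hence it has a zero $\xi_\varepsilon$ with $|\xi_\varepsilon|<\rho$.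

At $\xi=\xi_\varepsilon$ with $0<\varepsilon\le\varepsilon_2$, all three parts of (7) hold with $U_*=U(\xi_\varepsilon)+y(\xi_\varepsilon,\varepsilon)$. So $\mathcal C(T,\varepsilon)$ is PSD of rank at most $r$, and $K\in\mathcal S(H)$ is PSD with nullity at least $|V|-r$. $\square$

The next lemma gives the matching use of (H3) for $\nu$. Obstructions at $U(0)$ must touch $Z''$, so deleting enough vertices to destroy $Z''$ restores the SAP.

**Lemma 3.** Let $\mathcal P$, $Z=Z'\sqcup Z''$, $r$ and $U(\xi)$ satisfy (H1)–(H4). If a set $D\subseteq V$ meets every pair in $Z''$, then $\nu(G(\mathcal P))\ge|V|-r-|D|$.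

**Proof.** Put $U_0=U(0)$, $T_0=U_0U_0^{\mathsf T}$, $A_0=M(T_0)$, $G=G(\mathcal P)$. By (H1), (H2) and $\Phi(0)=0$, $T_0$ fits $\mathcal P$ and has no entry $-4$ on $Q$, so $A_0\in\mathcal S(G)$. By (3), $A_0\succeq0$ and $\operatorname{null}A_0=\operatorname{null}T_0\ge|V|-r$. Delete the rows and columns of $D$ to get $A'\in\mathcal S(G-D)$. Then $A'\succeq0$, and since $\operatorname{rank}A'\le\operatorname{rank}A_0$, we get $\operatorname{null}A'\ge|V|-r-|D|$.

It remains to see that $A'$ has the SAP. Suppose $X'$ is an obstruction for $A'$. By (4), applied to its columns, $X_G=X'\oplus0$ satisfies $A_0X_G=0$. It vanishes on the diagonal and on all edges of $G$ (edges meeting $D$ lie in zero rows or columns), so it is an obstruction for $A_0$. The matrix $B$ of Lemma 1 for $A_0$ is $T_0$. By Lemma 1(c), $X_G=JXJ^{\mathsf T}$ with $X=X_G[V]$ supported on $Z$ and $T_0X=0$, and $X$ has zero rows and columns at $D$. Since $D$ meets every pair in $Z''$, $X$ is supported on $Z'$. By (5), $XU_0=0$, so $X=0$ by (H3), and $X_G=0$, a contradiction.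 Hence $\nu(G-D)\ge|V|-r-|D|$, and minor monotonicity gives the same bound for $\nu(G)$. $\square$

## 7. The nine vectors with matrix entries: the patterns $\mathcal P_d$

For Theorem 2 we replace the number $\xi$ by a $d\times d$ matrix $\Xi$ and each vector by a block of $d$ vectors. For $d=1$ everything below is Section 1.

For $d\ge1$ let $V_d=\{a_i,b_i,c_i,g_i,h_i,p_i,q_i,t_i,w_i:1\le i\le d\}$. The set $Z$ consists of:

1. all pairs among the $a$'s, $b$'s and $c$'s;
2. $g_ia_j$ (all $i,j$); $g_ib_j,\ g_ic_j$ ($i\ne j$);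
3. $h_ia_j$ ($i\ne j$); $h_ig_j$ (all $i,j$);
4. $p_ib_j$ ($i\ne j$); $p_ic_j,\ p_ih_j$ (all $i,j$);
5. $q_ic_j$ ($i\ne j$); $q_ib_j,\ q_ih_j$ (all $i,j$);
6. $t_ia_j$ ($i\ne j$); $t_ib_j,\ t_iq_j$ (all $i,j$);
7. $w_ic_j$ ($i\ne j$); $w_ip_j,\ w_it_j$ (all $i,j$);
8. $h_iw_j$ (all $i,j$).

Let $Z''$ be the set in item 8, so $|Z''|=d^2$, and $Z'=Z\setminus Z''$. Let $S$ consist of $g_ib_i,\ g_ic_i,\ h_ia_i,\ p_ib_i,\ q_ic_i,\ t_ia_i,\ w_ic_i$ for $1\le i\le d$, and let $Q$ be the set of all other pairs. Put $\mathcal P_d=(V_d;Z,S,Q)$ and $G_d=G(\mathcal P_d)$.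

For $d=1$, with indices dropped, $Z$ is the set of fourteen pairs of Section 1, $S=\{gb,gc,ha,pb,qc,ta,wc\}$, and
$$Q=\{ap,aq,aw,bh,bw,ch,ct,gp,gq,gt,gw,ht,pq,pt,qw\}.$$
Indeed $14+7+15=36=\binom92$. So $G_1$ has $9+15=24$ vertices and $(7+15)+2\cdot15=52$ edges.

Write $\mathbb R^{3d}=E_0\oplus E_1\oplus E_2$ with each $E_i=\mathbb R^d$. For $\Xi\in\mathbb R^{d\times d}$ let $U(\Xi)\in\mathbb R^{V_d\times3d}$ have the blocks of $d$ rows
$$U_a=(I,0,0),\quad U_b=(0,I,0),\quad U_c=(0,0,I),\quad U_g=(0,I,-I),\quad U_h=(I,\Xi,\Xi),$$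
$$U_p=(-\Xi^{\mathsf T},I,0),\quad U_q=(-\Xi^{\mathsf T},0,I),\quad U_t=(I,0,\Xi),\quad U_w=(-\Xi^{\mathsf T},-\Xi^{\mathsf T}\Xi,I).$$
The inner products between rows of two blocks are the entries of $U_\alpha U_\beta^{\mathsf T}$.

**Lemma 4.** With $r=3d$, conditions (H1)–(H4) hold for $\mathcal P_d$, and $\Phi(\Xi)=U_hU_w^{\mathsf T}=-\Xi\Xi^{\mathsf T}\Xi$.

**Proof.** **(H1).** At $\Xi=0$ all inner products of distinct rows lie in $\{-1,0,1\}$, and those on $S$ are $\pm1$.

**(H2).** The conditions in $Z'$ involving $a$, $b$ or $c$ are read off the blocks, each relevant block being $0$, $I$ or $-I$. The others are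
$$U_hU_g^{\mathsf T}=\Xi-\Xi,\quad U_hU_p^{\mathsf T}=-\Xi+\Xi,\quad U_hU_q^{\mathsf T}=-\Xi+\Xi,\quad U_tU_q^{\mathsf T}=-\Xi+\Xi,$$
$$U_wU_p^{\mathsf T}=\Xi^{\mathsf T}\Xi-\Xi^{\mathsf T}\Xi,\quad U_wU_t^{\mathsf T}=-\Xi^{\mathsf T}+\Xi^{\mathsf T},$$
all zero.

**(H4).** $U_hU_w^{\mathsf T}=-\Xi-\Xi\Xi^{\mathsf T}\Xi+\Xi=-\Xi\Xi^{\mathsf T}\Xi$ is odd in $\Xi$. If it vanishes, multiply by $\Xi^{\mathsf T}$ on the left and take the trace: $\operatorname{tr}\big((\Xi^{\mathsf T}\Xi)^2\big)=0$. So $\Xi^{\mathsf T}\Xi=0$ and $\Xi=0$.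

**(H3).** We must show that the implicit function theorem handles all of $Z'$. At $\Xi=0$ we have $U_a=U_h=U_t=(I,0,0)$, $U_b=U_p=(0,I,0)$, $U_c=U_q=U_w=(0,0,I)$, $U_g=(0,I,-I)$. Let $X$ be symmetric and supported on $Z'$, with $d\times d$ blocks $X_{\alpha\beta}$, and $XU(0)=0$. The three components of row block $\alpha$ say
$$X_{\alpha a}+X_{\alpha h}+X_{\alpha t}=0,\qquad X_{\alpha b}+X_{\alpha p}+X_{\alpha g}=0,\qquad X_{\alpha c}+X_{\alpha q}+X_{\alpha w}-X_{\alpha g}=0. \tag{9}$$
We go backward through the construction. Each time, all blocks in (9) but one per equation are zero, because they contain no pair of $Z'$ or were already shown to vanish.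

* $\alpha=w$. The $w$-blocks that can be nonzero are $X_{wc},X_{wp},X_{wt}$ (the pairs $hw$ are in $Z''$). So (9) gives $X_{wt}=0$, $X_{wp}=0$, $X_{wc}=0$.
* $\alpha=t$. What is left is $X_{ta},X_{tb},X_{tq}$, one in each equation. All three vanish.
* $\alpha=q$. What is left is $X_{qh},X_{qb},X_{qc}$, one in each equation. All three vanish.
* $\alpha=p$. What is left is $X_{ph},X_{pb},X_{pc}$, one in each equation. All three vanish.
* $\alpha=h$. What is left is $X_{ha}$ (first equation) and $X_{hg}$ (second). Both vanish.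
* $\alpha=g$. What is left is $X_{ga},X_{gb},X_{gc}$, one in each equation. All three vanish.
* $\alpha=a,b,c$. What is left are the blocks among $a,b,c$, one in each equation. All vanish.

So $X=0$. $\square$

**Lemma 5.** $\lfloor M_+\rfloor(G_d)=M_+(G_d)=6d$ and $\nu(G_d)\ge5d$.

**Proof.** By Lemmas 2 and 4, $M_+(H)\ge9d-3d=6d$ for every $H$ having $G_d$ as a minor, so $\lfloor M_+\rfloor(G_d)\ge6d$. Conversely let $A\in\mathcal S(G_d)$ be PSD, and let $B$ be as in Lemma 1, the Gram matrix of vectors $u_v$. Each of $a_i,b_i,c_i$ lies in a pair of $S$ (namely $h_ia_i$, $g_ib_i$, $g_ic_i$), so its vector is nonzero. These $3d$ vectors are pairwise orthogonal by item 1. Hence $\operatorname{rank}B\ge3d$ and $\operatorname{null}A=\operatorname{null}B\le6d$. So $6d\le\lfloor M_+\rfloor(G_d)\le M_+(G_d)\le6d$. Finally, $D=\{h_1,\dots,h_d\}$ meets every pair $h_iw_j$ of $Z''$, so Lemma 3 gives $\nu(G_d)\ge9d-3d-d=5d$. $\square$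

## 8. Degeneracy is forced: $\nu(G_1)=5$

**Proof of Theorem 1.** By Lemma 5 it remains to show $\nu(G_1)\le5$. Since $M_+(G_1)=6$, we must show that every PSD $A\in\mathcal S(G_1)$ of nullity $6$ lacks the SAP. For such $A$ the matrix $B$ of Lemma 1 is PSD, fits $\mathcal P_1$ and has rank $9-6=3$. By Lemma 1(b) it suffices to prove: *if $B\succeq0$ fits $\mathcal P_1$ and $\operatorname{rank}B\le3$, then some $X\ne0$ supported on $Z$ satisfies $BX=0$.*

**Step 1: normalize.** Write $B$ as the Gram matrix of $u_v\in\mathbb R^3$. Rescaling the vectors by nonzero factors replaces $B$ by $DBD$ with $D$ diagonal and invertible, which still fits the pattern. If $(DBD)X=0$, then $BDX=0$, so $B(DXD)=0$, and $DXD$ has the same support as $X$. So we may rescale freely. As in Lemma 5, $u_a,u_b,u_c$ are nonzero and pairwise orthogonal. After an orthogonal transformation and rescaling they are $(1,0,0),(0,1,0),(0,0,1)$.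

**Step 2: the remaining six vectors are forced.** We use the $Z$- and $S$-conditions in the order of the construction, and rescale whenever an entry is known to be nonzero.

* $u_g\perp u_a$, $u_g\cdot u_b\ne0$, $u_g\cdot u_c\neq0$: $u_g=(0,\gamma_1,\gamma_2)$ with $\gamma_1\gamma_2\ne0$.
* $u_h\cdot u_a\ne0$, $u_h\perp u_g$: $u_h=(1,\xi_1,\xi_2)$ with $\gamma_1\xi_1+\gamma_2\xi_2=0$.
* $u_p\perp u_c$, $u_p\perp u_h$, $u_p\cdot u_b\ne0$: $u_p=(-\xi_1,1,0)$.
* $u_q\perp u_b$, $u_q\perp u_h$, $u_q\cdot u_c\ne0$: $u_q=(-\xi_2,0,1)$.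
* $u_t\perp u_b$, $u_t\perp u_q$, $u_t\cdot u_a\ne0$: $u_t=(1,0,\xi_2)$.
* $u_w\cdot u_c\ne0$, so $u_w=(x,y,1)$ after rescaling. $u_w\perp u_t$ gives $x=-\xi_2$, and $u_w\perp u_p$ gives $y=\xi_1x=-\xi_1\xi_2$. So $u_w=(-\xi_2,-\xi_1\xi_2,1)$.

**Step 3: the cubic.** The last condition is $0=u_h\cdot u_w=-\xi_2-\xi_1^2\xi_2+\xi_2=-\xi_1^2\xi_2$. With $\xi_2=-(\gamma_1/\gamma_2)\xi_1$ it reads $(\gamma_1/\gamma_2)\xi_1^3=0$. So $\xi_1=\xi_2=0$, and therefore $u_h=u_t$ and $u_q=u_w$.

**Step 4: the obstruction.** Let $X_{hw}=X_{tq}=1$, $X_{hq}=X_{tw}=-1$, symmetrically, and $0$ elsewhere. The pairs $hw,tq,hq,tw$ are all in $Z$, so $X\ne0$ is supported on $Z$. The vectors $\sum_jX_{ij}u_j$ for $i=h,t,q,w$ are $u_w-u_q$, $u_q-u_w$, $u_t-u_h$, $u_h-u_t$, all zero. The other rows of $X$ are zero. By (5), $BX=0$. $\square$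

So a graph with $\lfloor M_+\rfloor(G)>\nu(G)$ exists.

## 9. Extra dimensions and low-rank errors

For $\nu(G_d)$ with large $d$ we must exclude the SAP not only at rank $3d$ but also at rank $3d+j$ for small $j$. With $j$ extra dimensions every relation in Section 8 acquires an error matrix of rank at most $j$. The cubic then says that a matrix of the form $H_1H_1^{\mathsf T}H_1\Theta$, with $\Theta$ invertible, has small rank. This makes $H_1$ itself of small rank, and most of the obstruction survives.

**Lemma 6.** Let $j\ge0$ be an integer with $7j<d$. If $B\succeq0$ fits $\mathcal P_d$ and $\operatorname{rank}B\le3d+j$, then there is $X\ne0$ supported on $Z$ with $BX=0$.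

**Proof.** **Step 1: normal form.** Write $B$ as the Gram matrix of vectors in $\mathbb R^{3d+j}=E_0\oplus E_1\oplus E_2\oplus E'$ with $\dim E_i=d$, $\dim E'=j$. As in Step 1 of Section 8 we may rescale, replacing an $X$ found afterward by $DXD$. The vectors of the $a_i,b_i,c_i$ are nonzero and pairwise orthogonal. After rescaling and an orthogonal transformation they are the standard bases of $E_0,E_1,E_2$. The $Z$- and $S$-conditions involving $a,b,c$ then give, after rescaling rows,
$$U_g=(0,\Gamma_1,\Gamma_2,\Gamma'),\quad U_h=(I,H_1,H_2,H'),\quad U_p=(P_0,I,0,P'),$$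
$$U_q=(Q_0,0,I,Q'),\quad U_t=(I,0,T_2,T'),\quad U_w=(W_0,W_1,I,W'),$$
with $\Gamma_1,\Gamma_2$ diagonal and invertible. For instance, $h_i\perp a_k$ for $i\ne k$ and $h_i\not\perp a_i$ make the first block of $U_h$ diagonal and invertible, and rescaling makes it $I$. The remaining conditions of $Z$ are
$$\begin{aligned}
U_hU_g^{\mathsf T}=0:&\quad H_1\Gamma_1+H_2\Gamma_2+H'\Gamma'^{\mathsf T}=0, &(10)\\
U_hU_p^{\mathsf T}=0:&\quad P_0^{\mathsf T}+H_1+H'P'^{\mathsf T}=0, &(11)\\
U_hU_q^{\mathsf T}=0:&\quad Q_0^{\mathsf T}+H_2+H'Q'^{\mathsf T}=0, &(12)\\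
U_tU_q^{\mathsf T}=0:&\quad Q_0^{\mathsf T}+T_2+T'Q'^{\mathsf T}=0, &(13)\\
U_wU_p^{\mathsf T}=0:&\quad W_0P_0^{\mathsf T}+W_1+W'P'^{\mathsf T}=0, &(14)\\
U_wU_t^{\mathsf T}=0:&\quad W_0+T_2^{\mathsf T}+W'T'^{\mathsf T}=0, &(15)\\
U_hU_w^{\mathsf T}=0:&\quad W_0^{\mathsf T}+H_1W_1^{\mathsf T}+H_2+H'W'^{\mathsf T}=0. &(16)
\end{aligned}$$
All primed matrices have $j$ columns, so every product of one primed matrix with the transpose of another has rank at most $j$. Write $M\approx_kM'$ if $\operatorname{rank}(M-M')\le k$.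

**Step 2: $H_1W_1^{\mathsf T}$ has rank at most $j$.** Subtracting (13) from (12),
$$H_2-T_2=-(H'-T')Q'^{\mathsf T}. \tag{17}$$
By (15), $W_0^{\mathsf T}=-T_2-T'W'^{\mathsf T}$. Inserting this in (16) and then using (17),
$$H_1W_1^{\mathsf T}=-(H_2-T_2)-(H'-T')W'^{\mathsf T}=(H'-T')(Q'-W')^{\mathsf T},$$
which has rank at most $j$.

**Step 3: $H_1W_1^{\mathsf T}$ is nearly a cubic in $H_1$.** Inserting $P_0^{\mathsf T}=-H_1-H'P'^{\mathsf T}$ from (11) in (14),
$$W_1=W_0H_1+(W_0H'-W')P'^{\mathsf T}\approx_jW_0H_1. \tag{18}$$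
Put $\Theta=\Gamma_1\Gamma_2^{-1}$, a diagonal invertible matrix. By (10), $-H_2=H_1\Theta+H'\Gamma'^{\mathsf T}\Gamma_2^{-1}\approx_jH_1\Theta$. Together with (15) and (17),
$$W_0\approx_j-T_2^{\mathsf T}\approx_j-H_2^{\mathsf T}\approx_j\Theta H_1^{\mathsf T}.$$
So $W_0\approx_{3j}\Theta H_1^{\mathsf T}$. By (18), $W_1\approx_{4j}\Theta H_1^{\mathsf T}H_1$, and hence $H_1W_1^{\mathsf T}\approx_{4j}H_1H_1^{\mathsf T}H_1\Theta$.

**Step 4: $\operatorname{rank}H_1\le5j$ and $\operatorname{rank}W_1\le6j$.** Steps 2 and 3 give $\operatorname{rank}(H_1H_1^{\mathsf T}H_1\Theta)\le5j$. As $\Theta$ is invertible, $\operatorname{rank}(H_1H_1^{\mathsf T}H_1)\le5j$. A singular value decomposition $H_1=P\Sigma R^{\mathsf T}$ gives $H_1H_1^{\mathsf T}H_1=P\Sigma^3R^{\mathsf T}$, which has the same rank as $H_1$. So $\operatorname{rank}H_1\le5j$, and (18) gives $\operatorname{rank}W_1\le6j$.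

**Step 5: combinations of rows on which $h,t$ agree and $q,w$ agree.** We have $U_h-U_t=(0,H_1,H_2-T_2,H'-T')$. Since $5j+j<d$, there is $0\ne\alpha\in\mathbb R^d$ with $\alpha^{\mathsf T}H_1=0$ and $\alpha^{\mathsf T}(H'-T')=0$. By (17) also $\alpha^{\mathsf T}(H_2-T_2)=0$. So $\alpha^{\mathsf T}(U_h-U_t)=0$.

Next, $U_q-U_w=(Q_0-W_0,-W_1,0,Q'-W')$. Since $6j+j<d$, there is $0\ne\beta\in\mathbb R^d$ with $\beta^{\mathsf T}W_1=0$ and $\beta^{\mathsf T}(Q'-W')=0$. Transposing (13) gives $Q_0=-T_2^{\mathsf T}-Q'T'^{\mathsf T}$, and (15) gives $W_0=-T_2^{\mathsf T}-W'T'^{\mathsf T}$. So $Q_0-W_0=-(Q'-W')T'^{\mathsf T}$ and $\beta^{\mathsf T}(Q_0-W_0)=0$. Hence $\beta^{\mathsf T}(U_q-U_w)=0$.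

**Step 6: the obstruction.** Let $X$ have blocks $X_{hw}=X_{tq}=\alpha\beta^{\mathsf T}$ and $X_{hq}=X_{tw}=-\alpha\beta^{\mathsf T}$, the transposed blocks $X_{wh}=X_{qt}=\beta\alpha^{\mathsf T}$ and $X_{qh}=X_{wt}=-\beta\alpha^{\mathsf T}$, and $0$ elsewhere. All pairs $h_iw_k,t_iq_k,h_iq_k,t_iw_k$ are in $Z$, so $X\ne0$ is supported on $Z$. Let $U$ be the matrix of all the vectors. The row blocks of $XU$ are
$$h:\ -\alpha\beta^{\mathsf T}(U_q-U_w),\qquad t:\ \alpha\beta^{\mathsf T}(U_q-U_w),\qquad q:\ -\beta\alpha^{\mathsf T}(U_h-U_t),\qquad w:\ \beta\alpha^{\mathsf T}(U_h-U_t),$$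
and zero elsewhere. All vanish by Step 5, so $BX=0$ by (5). Undoing the rescaling as in Step 1 proves the lemma. $\square$

For $j=0$, $d=1$ this is the statement proved in Section 8.

## 10. The graphs $G_{d,s}$ and an unbounded gap

To reach every level $k\ge6$ we add elements that raise the nullity by one each and carry no zero conditions. Let $\mathcal P_{d,s}$ be $\mathcal P_d$ with $s$ new elements $f_1,\dots,f_s$ added to $V_d$, all pairs containing a new element being put in $S$. The sets $Z',Z'',Q$ are unchanged. Let $G_{d,s}=G(\mathcal P_{d,s})$.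

**Proof of Theorem 2.** **Step 1: $\lfloor M_+\rfloor(G_{d,s})=M_+(G_{d,s})=6d+s$.** Extend $U(\Xi)$ by the constant rows $u_{f_k}=(2\cdot\mathbf 1,2\cdot\mathbf 1,\mathbf 1)\in E_0\oplus E_1\oplus E_2$, where $\mathbf 1$ is the all-ones vector. At $\Xi=0$ their inner product is $2$ with each row of the blocks $a,b,h,p,t$, is $1$ with each row of $c,q,w$, is $2-1=1$ with each row of $g$, and is $4d+4d+d=9d$ with each other. All are nonzero, and $Q$ is unchanged, so (H1) holds. Since $Z'$ and $Z''$ contain no pair with a new element, (H2) and (H4) are those of Lemma 4. For (H3), an $X$ supported on $Z'$ has zero rows and columns at the $f_k$, so Lemma 4 again applies. Lemma 2, with $|V|=9d+s$ and $r=3d$, gives $\lfloor M_+\rfloor(G_{d,s})\ge6d+s$.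

Conversely, if $A\in\mathcal S(G_{d,s})$ is PSD and $B$ is as in Lemma 1, then the Gram vectors of the $a_i,b_i,c_i$ are nonzero and pairwise orthogonal, because these elements lie in pairs of $S$ and all pairs among them are in $Z$. Hence $\operatorname{rank}B\ge3d$ and $\operatorname{null}A=9d+s-\operatorname{rank}B\le6d+s$. So $6d+s\le\lfloor M_+\rfloor(G_{d,s})\le M_+(G_{d,s})\le6d+s$.

**Step 2: $\nu(G_{d,s})\ge5d+s$.** The set $D=\{h_1,\dots,h_d\}$ meets every pair of $Z''$, and (H1)–(H4) hold by Step 1. Lemma 3 gives $\nu(G_{d,s})\ge(9d+s)-3d-d$.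

**Step 3: $\nu(G_{d,s})\le6d+s-\lceil d/7\rceil$.** Let $A\in\mathcal S(G_{d,s})$ be PSD with the SAP, let $B$ be as in Lemma 1, and put $j=\operatorname{rank}B-3d\ge0$. Suppose $7j<d$. The principal submatrix $B[V_d]$ is PSD, fits $\mathcal P_d$ and has rank at most $3d+j$. Lemma 6 gives $X\ne0$ supported on $Z$ with $B[V_d]X=0$. By (4), applied to the columns of $X$, $B(X\oplus0)=0$. Since $X\oplus0$ is nonzero and supported on $Z$, Lemma 1(b) says that $A$ lacks the SAP, a contradiction. So $j\ge d/7$, hence $j\ge\lceil d/7\rceil$, and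
$$\operatorname{null}A=\operatorname{null}B=9d+s-(3d+j)\le6d+s-\lceil d/7\rceil .$$

**Step 4: the consequences.** For $d=1$ the two bounds coincide: $\nu(G_{1,s})=5+s$, while $\lfloor M_+\rfloor(G_{1,s})=6+s$. Given $k\ge6$, take $s=k-6$ to get $\lfloor M_+\rfloor=k$ and $\nu=k-1$. For $s=0$ the gap $\lfloor M_+\rfloor(G_d)-\nu(G_d)$ is at least $\lceil d/7\rceil$, which is unbounded, and
$$\nu(G_d)\le6d-\frac d7=\frac{41}{42}\cdot6d=\frac{41}{42}\lfloor M_+\rfloor(G_d). \qquad\square$$
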